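# Bers fiber spaces that are Teichmüller spaces

## 1. The hypersurface fixed by an elliptic element

All Fuchsian groups in these notes are finitely generated, of the first kind, and act on the upper half plane $U$; $L$ is the lower half plane.

Start with such a group $\Gamma$ and an elliptic element $e\in\Gamma$ with fixed point $z_0\in U$. Deform $\Gamma$ holomorphically in all possible ways. The element $e$ stays elliptic of the same order, and its fixed point moves holomorphically with the parameter. The graph of this moving fixed point is a complex hypersurface, and the whole proof takes place around it. Here is the precise construction.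

**Signature.** $\Gamma$ has signature $(g,n;\nu_1,\dots,\nu_n)$: the orbifold $U/\Gamma$ has genus $g$ and $n$ distinguished points $x_1,\dots,x_n$ with ramification numbers $2\le\nu_1\le\dots\le\nu_n\le\infty$, where $\nu_j=\infty$ means a puncture. Such a group exists if and only if $2g-2+\sum_j(1-1/\nu_j)>0$. The pair $(g,n)$ is the *type*. The group contains elliptic elements exactly when some $\nu_j$ is finite. For example $(1,1;2)$ exists, since $0+\tfrac12>0$, while $(0,4;2,2,2,2)$ does not, since $-2+4\cdot\tfrac12=0$.

**Teichmüller space.** A Beltrami coefficient for $\Gamma$ is a $\mu\in L^\infty(U)$ with $\|\mu\|_\infty<1$ and $\mu(\gamma z)\overline{\gamma'(z)}/\gamma'(z)=\mu(z)$ for all $\gamma\in\Gamma$. Let $w_\mu$ be the quasiconformal self-map of $\hat{\mathbb C}$ fixing $0,1,\infty$ whose Beltrami coefficient is $\mu$ on $U$ and $0$ on $L$. Coefficients $\mu,\nu$ are equivalent if $w_\mu=w_\nu$ on $L$, and $T(\Gamma)$ is the set of classes. Through the Schwarzian derivative of $w_\mu|_L$ it is a bounded domain in $\mathbb C^{3g-3+n}$. Up to biholomorphism it depends only on the type; we write $T(g,n)$ when $3g-3+n>0$. For type $(0,3)$ it is a point.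

**Bers fiber space.** The Jordan domain $w_\mu(U)\subset\mathbb C$ depends only on $t=[\mu]$; call it $w^t(U)$. Put
$$F(\Gamma)=\{(t,z):t\in T(\Gamma),\ z\in w^t(U)\},\qquad \pi(t,z)=t .$$
This is a domain in $\mathbb C^{3g-3+n+1}$. We write $F(g,n;\nu_1,\dots,\nu_n)$ for it when $\Gamma$ has that signature. "Isomorphic" ($\cong$) always means biholomorphically equivalent. *Example.* If $\Gamma$ has type $(0,3)$, then $T(\Gamma)$ is a point and $F(\Gamma)$ is $U$.

The group $\Gamma$ acts on $F(\Gamma)$ by $\gamma(t,z)=(t,\gamma^t(z))$, where $\gamma^t=w_\mu\gamma w_\mu^{-1}$ is a Möbius transformation depending holomorphically on $t=[\mu]$. So each fiber $w^t(U)$ carries its own copy of $\Gamma$.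

**The hypersurface.** For $e$ elliptic, let
$$R_e=\mathrm{Fix}(e)\subset F(\Gamma).$$
The map $e^t$ has the two fixed points $w_\mu(z_0)\in w^t(U)$ and $w_\mu(\bar z_0)\notin w^t(U)$. Neither lies on the Jordan curve $w_\mu(\mathbb R\cup\{\infty\})$, so neither is $\infty$. Writing $e^t(z)=(az+b)/(cz+d)$ with coefficients locally holomorphic in $t$, we have $c\ne0$, and the fixed points are the two *distinct* roots of $cz^2+(d-a)z-b=0$, hence locally holomorphic functions of $t$. If such a root $r(t)$ lies in $w^{t}(U)$ for $t=t_0$, then it does so for $t$ near $t_0$, because $F(\Gamma)$ is open. So $t\mapsto w_\mu(z_0)$ is holomorphic, and $R_e$ is the graph of a holomorphic section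
$$s:T(\Gamma)\to F(\Gamma),\qquad \pi\circ s=\mathrm{id}.$$
Thus $R_e$ has codimension one, and $\pi|_{R_e}$ is biholomorphic onto $T(\Gamma)$.

**What it is for.** If $\Gamma$ has no torsion, then $F(\Gamma)$ is itself a Teichmüller space:

(1.1) If $\Gamma$ is torsion free of type $(g,n)$, then $F(\Gamma)\cong T(g,n+1)$.

In words: a point of $F(\Gamma)$ is a deformation of the surface together with a choice of one more point. With torsion one does not expect this, but it happens sometimes:

(1.2) $F(0,3;\nu_1,\nu_2,\nu_3)\cong T(0,4)\cong T(1,1)$ whenever $1/\nu_1+1/\nu_2+1/\nu_3<1$.

(1.3) $F(0,6;2,2,2,2,2,2)\cong T(2,1)$.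

(1.4) $F(0,5;2,2,2,2,\infty)\cong T(1,3)$.

(1.5) $F(0,4;2,2,2,\infty)\cong T(1,2)\cong T(0,5)\cong F(0,4;2,2,\infty,\infty)$.

The conjecture of Earle and Kra, as posed in "On The Bers Fiber Spaces" (http://emis.icm.edu.pl/journals/AASF/Vol24/zhang.pdf), says that for groups with elliptic elements these are all. It is true:

**Theorem A.** Let $\Gamma$ have at least one finite $\nu_j$, and suppose $F(\Gamma)\cong T(g',n')$ with $3g'-3+n'>0$. Then one of the following holds:

* $\Gamma$ has type $(0,3)$, and the target is $T(0,4)\cong T(1,1)$;
* $\Gamma$ has signature $(0,6;2,2,2,2,2,2)$, and the target is $T(2,1)$;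
* $\Gamma$ has signature $(0,5;2,2,2,2,\infty)$, and the target is $T(1,3)$;
* $\Gamma$ has signature $(0,4;2,2,2,\infty)$ or $(0,4;2,2,\infty,\infty)$, and the target is $T(0,5)\cong T(1,2)$.

If $F(\Gamma)\cong T(S)$ for a surface $S$, then $e$ becomes a biholomorphic automorphism of $T(S)$, that is, a mapping class of $S$, and $R_e$ becomes the fixed locus of a finite-order mapping class, of codimension **one**. A symmetry of $S$ with so large a fixed locus is a rare thing. That will leave a table of seven possibilities. The table does not know the signature of $\Gamma$, however, and the second half of the proof extracts the signature by comparing commuting elements in $\Gamma$ and in the mapping class group of $S$.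

Section 13 proves a supplement, Theorem B, which explains the four exceptional signatures; it is not used for Theorem A.

## 2. Dimension one, and Weierstrass points in genus two

**Dimension one.** If $\dim F(\Gamma)=1$, then $3g-3+n=0$. The existence condition excludes $(1,0)$, so $\Gamma$ has type $(0,3)$. The target has dimension one, so it is $T(0,4)\cong T(1,1)$. This is (1.2), and Theorem A holds here. **From now on $\dim F(\Gamma)\ge2$.**

**Genus two.** Let $\Gamma$ have signature $(0,6;2,2,2,2,2,2)$ with standard generators $c_1,\dots,c_6$, $c_j^2=1$, $c_1\cdots c_6=1$. Send every $c_j$ to $1\in\mathbb Z_2$; this is consistent since $6$ is even. Let $\Gamma_0$ be the kernel. Every elliptic element is conjugate to some $c_j$, so $\Gamma_0$ is torsion free, and $U/\Gamma_0\to U/\Gamma$ is the double cover of the sphere branched over six points: a closed surface of genus two. Both $T(\Gamma)$ and $T(\Gamma_0)$ have dimension three. In Section 13 we shall see that $T(\Gamma)=T(\Gamma_0)$, whence $F(\Gamma)=F(\Gamma_0)\cong T(2,1)$ by (1.1).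

What is $R_e$ here? A point $(t,z)$ gives a genus two surface $X_t=w^t(U)/\Gamma_0^t$ with a point $p$, the image of $z$. The element $e\in\Gamma\setminus\Gamma_0$ covers the hyperelliptic involution of $X_t$. If $e^t(z)=z$, then $p$ is fixed by that involution: it is a Weierstrass point. So on $R_e$ the extra puncture sits at a Weierstrass point. As a symmetry of a surface of type $(2,1)$, $e$ is the hyperelliptic involution with the puncture at one of the six fixed points. The quotient is a sphere with six marked points, whose Teichmüller space has dimension $3=\dim T(2,1)-1$. This agrees with $\dim R_e=\dim T(\Gamma)=3$.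

## 3. Facts about Teichmüller spaces and mapping classes

For a finite-type surface $S$ of type $(g,n)$, $\mathrm{Mod}(S)$ is the group of isotopy classes of orientation-preserving homeomorphisms (punctures may be permuted), and $\mathrm{PMod}(S)$ is the subgroup fixing each puncture. Punctures are also called marked points. A simple closed curve is *essential* if it bounds no disc with at most one marked point. $\mathrm{Mod}(S)$ acts properly discontinuously on $T(S)=T(g,n)$; in particular point stabilizers are finite. $T_\beta$ or $t_\beta$ is the Dehn twist about $\beta$, and $i(\cdot,\cdot)$ is the geometric intersection number. A group is *virtually abelian* if it has an abelian subgroup of finite index; subgroups of such groups are again virtually abelian.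

* **(F1)** (Royden 1971; Earle–Kra, Duke Math. J. 41 (1974).) If $2g+n>4$ and $3g-3+n>0$, then $\mathrm{Mod}(g,n)$ acts faithfully on $T(g,n)$ and is its full group of biholomorphic automorphisms.
* **(F2)** (Patterson, Proc. AMS 35 (1972); Earle–Kra 1974.) The only isomorphisms between Teichmüller spaces of positive dimension and different types are $T(0,4)\cong T(1,1)$, $T(0,5)\cong T(1,2)$, $T(0,6)\cong T(2,0)$. The last two come from quotients by the hyperelliptic involution.
* **(F3)** (Bers, Acta Math. 130 (1973).) Let $\mathrm{mod}\,\Gamma$ be the group of quasiconformal $\omega:U\to U$ with $\omega\Gamma\omega^{-1}=\Gamma$, modulo equality on $\partial U$. It acts on $F(\Gamma)$ by biholomorphic maps $([\mu],z)\mapsto([\nu],\,w_\nu\circ\omega\circ w_\mu^{-1}(z))$, where $\nu$ is the Beltrami coefficient of $w_\mu\circ\omega^{-1}$ on $U$, and $\pi$ is equivariant. The subgroup $\Gamma$ acts as in Section 1, and this action is faithful. The isomorphism (1.1) carries $\pi$ to the forgetful map $T(g,n+1)\to T(g,n)$.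
* **(F4)** (Bers–Greenberg 1971.) Let $S_\Gamma$ be $U/\Gamma$ with its $n$ distinguished points regarded as punctures. Then $T(\Gamma)\cong T(S_\Gamma)$ naturally, and $\omega\in\mathrm{mod}\,\Gamma$ acts on $T(\Gamma)$ as the mapping class of $S_\Gamma$ that it induces. We write $\omega_*$ for this action.
* **(F5)** (Harvey, Trans. AMS 153 (1971).) Let $h\in\mathrm{Mod}(S)$ have finite order and fix a point of $T(S)$. Represent that point by $X_0$ and $h$ by a conformal automorphism of $X_0$. Let $B=X_0/\langle h\rangle$, marked at the branch points and at the images of punctures. Lifting structures gives a biholomorphic map $\kappa:T(B)\to\mathrm{Fix}(h)$ onto the closed connected submanifold $\mathrm{Fix}(h)$. If a homeomorphism $\tilde f$ of $S$ normalizes $\langle h\rangle$ and induces $f$ on $B$, then $\kappa f_*=\tilde f_*\kappa$.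
* **(F6)** (Farb–Margalit, *A Primer on Mapping Class Groups*.) (a) (Prop. 3.4) If $M=\prod T_{a_i}^{e_i}$ with pairwise disjoint, pairwise non-isotopic essential curves $a_i$ and all $e_i>0$, then $\bigl|i(M(b),c)-\sum e_i\,i(a_i,b)\,i(a_i,c)\bigr|\le i(b,c)$ for all curves $b,c$. (b) (Prop. 3.20) The stabilizer in $\mathrm{Mod}(S)$ of a multicurve $\mathcal P$ maps to $\mathrm{Mod}(S\setminus\mathcal P)$ with kernel the free abelian group generated by the twists about the curves of $\mathcal P$.
* **(F7)** $\mathrm{PMod}(0,4)$ acts on $T(0,4)\cong\mathbb H$ as the deck group of the universal covering of $M_{0,4}=\mathbb C\setminus\{0,1\}$. Its parabolic elements are the conjugates of nonzero powers of the loops around $0,1,\infty$. Such a loop lets two marked points circle once around each other, so it acts as $t_\alpha^{\pm1}$, where $\alpha$ encloses these two points. Two essential curves inducing the same partition of the marked points are equivalent under $\mathrm{PMod}(0,4)$. So the parabolic elements are exactly the actions of nonzero powers of Dehn twists about essential curves. $\mathrm{Mod}(1,1)\cong SL(2,\mathbb Z)$ acts on $T(1,1)\cong\mathbb H$ through $PSL(2,\mathbb Z)$,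 whose parabolics are the conjugates of $z\mapsto z+l$, $l\ne0$: again exactly the actions of nonzero powers of Dehn twists about essential curves. Both images are lattices in $PSL(2,\mathbb R)$.

On (F3): $w_\nu$ and $w_\mu\circ\omega^{-1}$ have the same Beltrami coefficient on $U$, so $w_\nu\circ\omega\circ w_\mu^{-1}$ is conformal on $w_\mu(U)$ and is determined by its boundary values. That is why the action depends only on $\omega|_{\partial U}$.

One consequence of (F6) is used constantly.

**(F6′)** Let $\mathcal P$ be a pants decomposition of $S$ and $M$ a multitwist along *all* curves of $\mathcal P$ with positive exponents. Then the centralizer of $M$ in $\mathrm{Mod}(S)$ is virtually abelian.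

*Proof.* Let $b$ be an essential curve with $M(b)=b$. Part (a) with $c=b$ reads $\bigl|0-\sum e_i\,i(a_i,b)^2\bigr|\le i(b,b)=0$, so $b$ crosses no curve of $\mathcal P$ and therefore belongs to $\mathcal P$. Conversely $M$ fixes each curve of $\mathcal P$. So the set of isotopy classes of curves fixed by $M$ is exactly $\mathcal P$, and anything commuting with $M$ preserves this set. By (b), the stabilizer of $\mathcal P$ maps to the mapping class group of a finite union of thrice-punctured spheres, which is finite, with free abelian kernel. So the stabilizer is virtually abelian. $\square$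

## 4. Symmetries with a fixed hypersurface

Let $\Phi:F(\Gamma)\to T(S)$ be biholomorphic, with $\dim\ge2$. The types of dimension at least two with $2g'+n'\le4$ are $(1,2)$ and $(2,0)$. Replacing $T(1,2)$ by $T(0,5)$ and $T(2,0)$ by $T(0,6)$, we may assume that $S$ has type $(g',n')$ with $2g'+n'>4$. By (F1) we get a homomorphism
$$\theta:\mathrm{mod}\,\Gamma\to\mathrm{Mod}(S),\qquad\theta(\omega)=\Phi\omega\Phi^{-1},\qquad\theta|_\Gamma\ \text{injective}.\tag{2}$$

From now on $x_1$ denotes *any* distinguished point of finite order $\nu$, $z_0\in U$ is a point over it, and $e$ is a generator of $\mathrm{Stab}_\Gamma(z_0)$. Put $\varepsilon=\theta(e)$. It has order $\nu$, and $\mathrm{Fix}(\varepsilon)=\Phi(R_e)$ has codimension one in $T(S)$.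

**Lemma 1.** $\nu=2$, and $(S,\varepsilon)$ is one of the following. Here $B=S/\varepsilon$ is a sphere with $m$ marked points: "$\circ$" is a branch point that is not a puncture image, "$\bullet$" is a branch point at a puncture, and "$q$" is an unbranched image of two punctures.

|case|$S$|marked points of $B$|$m$|
|-|-|-|-|
|1|$(0,5)$|$\circ,\bullet,q,q$|4|
|2|$(0,6)$|$\circ^2,q^3$|5|
|3|$(1,3)$|$\circ^3,\bullet,q$|5|
|4|$(1,4)$|$\circ^4,q^2$|6|
|5|$(2,1)$|$\circ^5,\bullet$|6|
|6|$(2,2)$|$\circ^6,q$|7|
|7|$(3,0)$|$\circ^8$|8|

The example of Section 2 is case 5.

*Proof.* **Step 1: the codimension equation.** The purpose is to turn "codimension one" into arithmetic. Let $h\in\langle\varepsilon\rangle$ have prime order $p$. By (F5), $\mathrm{Fix}(h)$ is a connected closed submanifold. It contains $\mathrm{Fix}(\varepsilon)$ and is not all of $T(S)$, because the action is faithful; so it has codimension one. Let the quotient have genus $k$, let $b$ be the number of fixed points of $h$ on the compactified surface, $u\le b$ of them punctures, and $v$ the number of free orbits of punctures. Riemann–Hurwitz gives $2g'-2=p(2k-2)+(p-1)b$. Also $n'=u+pv$, and $\dim\mathrm{Fix}(h)=3k-3+b+v$.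 Hence
$$\dim T(S)=3g'-3+n'=p(3k-3)+\tfrac32(p-1)b+u+pv,$$
and subtracting $\dim\mathrm{Fix}(h)$,
$$(p-1)(3k-3+v)+\tfrac{3p-5}{2}\,b+u=1.\tag{3}$$

**Step 2: $p\ge3$ is impossible.** We run through $k$. If $k\ge2$, the left side of (3) is at least $3(p-1)\ge6$. If $k=1$, the coefficients satisfy $p-1\ge2$ and $\frac{3p-5}2\ge2$, so $v=b=0$, hence $u=0$, and the left side is $0$. If $k=0$, Riemann–Hurwitz with $g'\ge0$ forces $b\ge2$.

- $b=2$: (3) becomes $(p-1)v+u=3$ with $u\le2$. Here $v=0$ would need $u=3$; $v\ge2$ gives at least $4$; $v=1$ gives $u=4-p$, so $p=3$, $u=1$. Then $g'=0$, $n'=4$: $S=(0,4)$, excluded since $\dim\ge2$.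
- $b=3$: (3) becomes $(p-1)v+\frac{3p-9}2+u=1$. For $p\ge5$ the middle term is at least $3$. For $p=3$: $2v+u=1$, so $v=0$, $u=1$, and $S=(1,1)$, excluded.
- $b\ge4$: the left side is at least $(p-1)v+3p-7+u\ge2$, a contradiction.

**Step 3: $p=2$ gives the table.** Now (3) becomes $3k+v+u+\frac b2=4$, and $b$ is even by Riemann–Hurwitz. So $k\le1$. For $k=1$ we need $v+u+\frac b2=1$ with $u\le b$: $(b,u,v)=(2,0,0)$ or $(0,0,1)$, so $S=(2,0)$ or $(1,2)$, excluded by $2g'+n'>4$. For $k=0$ we have $b\ge2$, $g'=\frac b2-1$ and $u+v=4-\frac b2$:

- $b=2$: $(u,v)=(0,3),(1,2),(2,1)$, i.e. $S=(0,6),(0,5),(0,4)$;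
- $b=4$: $(u,v)=(0,2),(1,1),(2,0)$, i.e. $S=(1,4),(1,3),(1,2)$;
- $b=6$: $(u,v)=(0,1),(1,0)$, i.e. $S=(2,2),(2,1)$;
- $b=8$: $(u,v)=(0,0)$, i.e. $S=(3,0)$.

Discarding $(0,4)$ and $(1,2)$ leaves the table, with $b-u$ points $\circ$, $u$ points $\bullet$, $v$ points $q$, and $m=b+v$.

**Step 4: $\nu=2$.** By Step 2, $\nu$ is a power of $2$; we must exclude $\nu\ge4$. Suppose $f\in\langle\varepsilon\rangle$ has order $4$. Then $\mathrm{Fix}(\varepsilon)\subset\mathrm{Fix}(f)\subset\mathrm{Fix}(f^2)$. The outer two have codimension one, so all three are closed connected submanifolds of the same dimension; each is open and closed in the next, so they are equal. Take a point of $\mathrm{Fix}(f)$ and represent it by $X_0$ and $f$ by a conformal automorphism of $X_0$. Let $h=f^2$ and $B=X_0/\langle f^2\rangle$, which is one of the spheres of the table. The automorphism $\bar f$ of $B$ induced by $f$ is nontrivial, since otherwise $f$ would be a deck transformation, $f\in\langle f^2\rangle$. Because $f$ acts trivially on $\mathrm{Fix}(f^2)$, the relation $\kappa\bar f_*=f_*\kappa$ shows that $\bar f$ acts trivially on $T(B)=T(0,m)$.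

If $m\ge5$, this contradicts (F1), as a nontrivial conformal automorphism is a nontrivial mapping class. If $m=4$, then $S=(0,5)$ and $f$ is a Möbius map of order $4$ permuting five punctures. Its orbits on the sphere are two fixed points and otherwise $4$-cycles, so the punctures form one $4$-cycle and one fixed point. The quotient by $\langle f\rangle$ has two branch points, one of them a puncture image, and one further puncture image: three marked points. So $\dim\mathrm{Fix}(f)=0$ by (F5), but it should be $1$. Hence $\nu=2$, and $h=\varepsilon$ is as in the table. $\square$

Since $x_1$ was arbitrary, **all finite $\nu_j$ equal $2$.**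

## 5. What dimensions cannot see

By (F5) with $h=\varepsilon$ there is $\kappa:T(B)\to\mathrm{Fix}(\varepsilon)=\Phi(R_e)$, and by Section 1 the section $s:T(\Gamma)\to R_e$. So
$$J:=\kappa^{-1}\circ\Phi\circ s:\ T(\Gamma)\to T(B)=T(0,m)\tag{4}$$
is biholomorphic. By (F2), $\Gamma$ has type $(0,m)$, or $(1,2)$ with $m=5$, or $(1,1)$ with $m=4$. (Type $(2,0)$, with $m=6$, has no elliptic points.)

It is tempting to hope that this finishes the proof up to bookkeeping. It does not. Take $\Gamma$ of signature $(0,5;2,\infty,\infty,\infty,\infty)$. Then $\dim F(\Gamma)=3=\dim T(1,3)=\dim T(0,6)$, there is an involution of the right kind on $S$ (cases 2 and 3), and $T(\Gamma)\cong T(0,5)$ as (4) demands. Nothing so far is violated. The reason is plain: $T(\Gamma)$ depends only on the type, so no statement about $T(\Gamma)$ alone can tell an order-2 point from a puncture. We must use how $\Gamma$ itself sits in the automorphisms of $F(\Gamma)$.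

The bridge is equivariance. Suppose $\omega\in\mathrm{mod}\,\Gamma$ commutes with $e$. Then $\omega$ preserves $R_e=\mathrm{Fix}(e)$. For $t\in T(\Gamma)$ the point $\omega(s(t))$ lies in $R_e$ and over $\omega_*(t)$, so $\omega s=s\omega_*$. Therefore $\theta(\omega)$ preserves $\mathrm{Fix}(\varepsilon)$, and from $J\omega_*J^{-1}=\kappa^{-1}\Phi\,s\omega_*s^{-1}\,\Phi^{-1}\kappa$ we get
$$\kappa^{-1}\,\theta(\omega)\,\kappa=J\omega_*J^{-1}\quad\text{on }T(B).\tag{5}$$

So a mapping class on the $\Gamma$ side, seen through $J$, tells us how $\theta(\omega)\in\mathrm{Mod}(S)$ acts on the hypersurface. The plan: choose $\omega$ so that it commutes with a *large* subgroup of $\Gamma$, and arrange that $\theta(\omega)$ is, up to a finite ambiguity, a multitwist on $S$ with *small* centralizer. Since $\theta$ is injective on $\Gamma$, the large subgroup must fit in the small centralizer. How large the subgroup is depends on whether the neighbor of $x_1$ is an order-2 point or a puncture, and this is how the signature becomes visible.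

## 6. Twists on $U/\Gamma$ and the subgroup that commutes with their lifts

Let $Q$ be a finite set of disjoint simple closed curves on $U/\Gamma$ avoiding the distinguished points, none bounding (in the compactified surface) a disc with at most one distinguished point; parallel curves are allowed. Let $N(Q)$ be disjoint annular neighborhoods, $Y$ the component of $(U/\Gamma)\setminus N(Q)$ (cone points included) containing $x_1$, $\hat Y\ni z_0$ the component of its preimage in $U$, and
$$A=A_Q:=\mathrm{Stab}_\Gamma(\hat Y).$$
Since $e$ fixes $z_0\in\hat Y$, it maps $\hat Y$ to itself, so $e\in A$.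

*Example.* Let $\Gamma$ have type $(0,n)$, $n\ge4$, and let $Q=\{\alpha\}$, where $\alpha$ encloses $x_1$ and $x_2$. Then $Y$ is a disc with two distinguished points, and the lemma says: if $\nu_2=2$, $A$ is generated freely by two rotations of order two, an infinite dihedral group, which is virtually $\mathbb Z$; if $\nu_2=\infty$, $A\cong\mathbb Z_2*\mathbb Z$, which contains a free group of rank two. This dichotomy is the engine of the proof.

**Lemma 2.** (a) Every product $f$ of (smooth) Dehn twists supported in $N(Q)$ has a quasiconformal lift $\omega\in\mathrm{mod}\,\Gamma$ with $\omega|_{\hat Y}=\mathrm{id}$, and $\omega$ commutes with every element of $A$, in particular with $e$.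

(b) $A\cong\pi_1^{orb}(Y)$. If $Y$ is a sphere with exactly three ends, namely $x_1$, a boundary curve, and a third end, then $A\cong\mathbb Z_2*\mathbb Z$ if the third end is a boundary curve or a puncture of order $\infty$, and $A\cong\mathbb Z_2*\mathbb Z_2$ if it is a point of order $2$. $\mathbb Z_2*\mathbb Z$ is not virtually abelian.

*Proof of (a).* The aim is to lift $f$ and then pin the lift down on $\hat Y$. Let $U'$ be $U$ minus the elliptic fixed points. Then $U'\to S_\Gamma$ is the regular covering with deck group $\Gamma$ belonging to the kernel of $\pi_1(S_\Gamma)\to\Gamma$, which is normally generated by the $\nu_j$-th powers of loops around the $x_j$ with $\nu_j<\infty$. As $f$ is the identity near the distinguished points, it sends each such loop to a conjugate of itself, so it preserves this kernel. So $f$ lifts to a homeomorphism of $U'$. Near a removed point the lift covers the identity, so it extends to $U$. The lift is quasiconformal because $f$ is smooth and is the identity off a compact subset of $S_\Gamma$, and it normalizes $\Gamma$ because the covering is regular with deck group $\Gamma$.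

All lifts arise from one by composition with $\Gamma$. Since $f=\mathrm{id}$ on $Y$, we may choose the lift $\omega$ fixing a given point of $\hat Y\cap U'$. On the connected set $\hat Y\cap U'$ both $\omega$ and $\mathrm{id}$ are lifts of the projection to $Y$ and they agree at a point, so $\omega|_{\hat Y}=\mathrm{id}$. For $a\in A$, the map $a\omega a^{-1}\omega^{-1}$ is a lift of $ff^{-1}=\mathrm{id}$, hence an element of $\Gamma$. On $\hat Y$ it is the identity, because $\omega^{-1}$ and $\omega$ are the identity there and $a^{-1}\hat Y=\hat Y$. So it is trivial.

*Proof of (b).* **First: lifts of the curves are not closed.** This is needed to see that $\hat Y$ is simply connected. Let $\hat\alpha$ be a component of the preimage of $\alpha\in Q$, or of a boundary curve $\alpha$ of $N(Q)$; the latter is parallel to a curve of $Q$, so it too bounds no disc with at most one distinguished point. Suppose $\hat\alpha$ is closed, and let $D\subset U$ be the disc it bounds. For $\gamma\in\Gamma$ the curves $\hat\alpha,\gamma\hat\alpha$ are equal or disjoint, so $D$ and $\gamma D$ are equal, disjoint or strictly nested; the last is impossible because they have equal hyperbolic area.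 So $D/\mathrm{Stab}(D)$ embeds in $U/\Gamma$. $\mathrm{Stab}(D)$ is finite, hence cyclic, and its nontrivial elements share a single fixed point in $U$. If $\gamma\ne1$ fixes a point of $D$, then $\gamma D$ meets $D$, so $\gamma\in\mathrm{Stab}(D)$. Thus $D$ contains at most one elliptic fixed point, and $D/\mathrm{Stab}(D)$ is a disc with at most one distinguished point bounded by $\alpha$, a contradiction.

**Second: $\hat Y$ is simply connected.** By the first step its boundary components are properly embedded lines. Suppose a simple loop in the interior of $\hat Y$ bounded a closed disc $\Delta\subset U$ not contained in $\hat Y$. Then some boundary line of $\hat Y$ would meet $\Delta$ without crossing $\partial\Delta$, so it would lie in the compact set $\Delta$, which is impossible for a properly embedded line.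

**Third: the group.** $A$ acts on the simply connected $\hat Y$ with quotient $\hat Y/A=Y$, so $A\cong\pi_1^{orb}(Y)$. In the three-ended case this is
$$\langle c_1,c_2,c_3\mid c_1c_2c_3=1,\ c_1^2=1,\ (c_3^2=1)\rangle,$$
with $c_1$ around $x_1$, $c_2$ around the boundary curve and $c_3$ around the third end, the last relation being present exactly when the third end is a point of order $2$. Eliminating $c_2$ gives the free product of $\langle c_1\rangle\cong\mathbb Z_2$ and $\langle c_3\rangle\cong\mathbb Z$ or $\mathbb Z_2$. Finally, let $e,b$ be the free generators of $\mathbb Z_2*\mathbb Z$. The kernel of the map to $\mathbb Z_2$ that kills $b$ is free on $b$ and $ebe$. A group containing a free group of rank two is not virtually abelian. $\square$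

## 7. Pants decompositions of $B$ that lift well

On the side of $S$ we want multitwists along pants decompositions, because (F6′) applies to those, and we want them to come from $B=S/\varepsilon$, because (5) takes place on $T(B)$.

**Odd and even.** Let $P$ be a pants decomposition of $B$. Each component $R$ of $B\setminus P$ is a sphere with three ends (curves or marked points). Call $\circ,\bullet$ *odd* and $q$ *even*, and call a curve odd or even according to the parity of the number of branch points on one side of it; the total number of branch points is even, so the side does not matter. An end is odd exactly when the double cover $S\to B$ has nontrivial monodromy around it. The three monodromies add up to $0$ in $\mathbb Z_2$, so each $R$ has $0$ or $2$ odd ends.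

**Good.** $P$ is *good* if every $R$ with odd ends has at least one end $\circ$.

**Notation.** A linear pants decomposition is written $(y_1,y_2|y_3|\dots|y_{m-2}|y_{m-1},y_m)$: its curves are $\beta_1,\dots,\beta_{m-3}$ from left to right, and its components are $\{y_1,y_2,\beta_1\},\{\beta_1,y_3,\beta_2\},\dots,\{\beta_{m-3},y_{m-1},y_m\}$. Points standing alone between bars are called *single*. The component of a single point has two curves as its other ends.

*Example of a bad one.* In case 3 ($S=(1,3)$) take $(\circ,\circ|\circ|\bullet,q)$. The component $\{\beta_2,\bullet,q\}$ has two odd ends: $\bullet$, and $\beta_2$, which has one branch point on its right. It has no end $\circ$. Its preimage is a connected double cover with $1+1+2=4$ ends, none of which can be filled in: a sphere with one boundary curve and three punctures. No lifted curve cuts this piece. A multitwist $M$ along the lifted curves commutes with $T_c,T_d$ for curves $c,d$ inside the piece with $i(c,d)=2$. No powers $T_c^a,T_d^b$ with $a,b>0$ commute: otherwise $T_d^b$ would fix $d'=T_c^a(d)$, so (F6)(a) would give $0=i(T_d^b(d'),d')=b\,i(d,d')^2$, whereas (F6)(a) also gives $i(d',d)=a\,i(c,d)^2=4a\neq0$.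 In a virtually abelian group suitable powers of any two elements commute, so the centralizer of $M$ is not virtually abelian. For an arbitrary $P$, then, the plan of Section 5 breaks exactly here, and goodness is what repairs it.

**Lemma 3.** If $P$ is good, the preimage of $P$ in $S$, after discarding parallel copies, is a pants decomposition $\tilde P$ of $S$.

*Proof.* **Step 1: the preimages of the pieces.** If $R$ has no odd ends, its preimage is two copies of $R$, i.e. two pairs of pants. If $R$ has two odd ends, its preimage is a connected double cover with $1+1+2=4$ ends and $\chi=-2$, so it is a sphere with four ends, in which the ends over $\circ$'s are to be filled in, since these are not punctures of $S$. By goodness there is at least one. If exactly one end is $\circ$, we get a pair of pants. If two ends are $\circ$, the third end is even; it is a curve, since otherwise $m=3$. Then we get an unpunctured annulus between the two lifts of that curve.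

**Step 2: removing the annuli.** Two such annuli are never adjacent: they would lie over two components, each with two ends $\circ$ and sharing the third, so $B$ would have marked points $\circ^4$, which does not occur in the table. So both boundary curves of each annulus border pairs of pants (possibly the same one). Discard one boundary curve of each annulus; this attaches the annulus as a collar to the pair of pants on the other side of the discarded curve. Afterwards all complementary components are pairs of pants.

**Step 3: the remaining curves are essential and pairwise non-isotopic.** If a remaining curve bounded a disc with at most one puncture, or if two remaining curves cobounded an unpunctured annulus, that disc (with its puncture removed) or annulus would have $\chi\ge0$. But it is a nonempty union of $r\ge1$ pairs of pants glued along curves, so $\chi=-r<0$. $\square$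

**The lifted twists.** Let $\beta\in P$. If $\beta$ is even, an annulus about $\beta$ has two copies as preimage, around the lifts $\beta',\beta''$, and $t_\beta^2$ lifts to $M_\beta=T_{\beta'}^2T_{\beta''}^2$. If $\beta$ is odd, its preimage is one curve $\tilde\beta$ double covering $\beta$. In coordinates $t_\beta(\vartheta,r)=(\vartheta+2\pi r,r)$, $0\le r\le1$, on the annulus, and $\vartheta=2\varphi$ upstairs; so $t_\beta$ lifts to the half twist $\varphi\mapsto\varphi+\pi r$ and $t_\beta^2$ to $\varphi\mapsto\varphi+2\pi r$, a full twist. So $t_\beta^2$ lifts to $M_\beta=T_{\tilde\beta}$. In both cases $M_\beta$ is the identity off the preimage of the annulus. Put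
$$t_P=\prod_{\beta\in P}t_\beta^2,\qquad M=\prod_{\beta\in P}M_\beta .$$
For $P$ good, $M$ is a multitwist with positive exponents along all curves of $\tilde P$, as a discarded curve is isotopic to a retained one. It commutes with $\varepsilon$: both $\varepsilon M\varepsilon^{-1}$ and $M$ are lifts of $t_P$ equal to the identity outside the annuli. The same holds for each $M_\beta$. By (F5),
$$M_*\kappa=\kappa(t_P)_*,\qquad (M_\beta)_*\kappa=\kappa(t_\beta^2)_* .\tag{6}$$

## 8. The large group must fit in the small centralizer

**Key Lemma.** Let $P$ be good, $Q$ as in Section 6, $f$ a product of Dehn twists supported in $N(Q)$, and suppose $Jf_*J^{-1}=(t_P^k)_*$ on $T(B)$ for some $k\ge1$. Then $A_Q$ is virtually abelian.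

*Proof.* **Step 1: compare on the hypersurface.** Take $\omega$ from Lemma 2(a) and put $x=\theta(\omega)$. By (F4), $\omega_*=f_*$. Since $\omega$ commutes with $e$, (5) applies, and with (6)
$$\kappa^{-1}x\kappa=Jf_*J^{-1}=(t_P^k)_*=\kappa^{-1}M^k\kappa .$$
So $x$ and $M^k$ act in the same way on $\mathrm{Fix}(\varepsilon)$.

**Step 2: remove the finite ambiguity.** Equality on a hypersurface is not equality in $\mathrm{Mod}(S)$; we pass to powers. Let $E\subset\mathrm{Mod}(S)$ be the group fixing $\mathrm{Fix}(\varepsilon)$ pointwise. It is finite, as it lies in a point stabilizer, and it is normalized by $M$, since $M$ preserves $\mathrm{Fix}(\varepsilon)$. By Step 1, $x=\eta M^k$ with $\eta\in E$. Let $a=|\mathrm{Aut}(E)|$. Conjugation by $M^k$ is an automorphism of $E$, so $M^{ka}$ centralizes $E$; and $x^a=\eta'M^{ka}$ with $\eta'\in E$ because $M$ normalizes $E$. Raising to the power $|E|$ gives $x^{a|E|}=M^{ka|E|}$.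

**Step 3: use the centralizer.** $A_Q$ commutes with $\omega$, so $\theta(A_Q)$ commutes with $x$ and hence with $M^{ka|E|}$, a positive multitwist along the pants decomposition $\tilde P$. By (F6′), $\theta(A_Q)$ is virtually abelian, and $\theta$ is injective on $\Gamma$. $\square$

**Corollary 4.** Let $m\ge5$ and $\Gamma$ of type $(0,m)$. There is a homeomorphism $j:S_\Gamma\to B$ with $J=j_*$. For every good $P$, the component of $B\setminus P$ with $j(x_1)$ as an end has as its other two ends one curve and one marked point $j(x_i)$ with $\nu_i=2$. In particular, its other two ends are not both curves.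

*Proof.* Choose an orientation-preserving homeomorphism $j_0:S_\Gamma\to B$. By (F1), $(j_0)_*^{-1}J$ is the action of a mapping class of $S_\Gamma$, so $J=j_*$ for some $j$, which we may take smooth. Apply the Key Lemma with $Q=j^{-1}(P)$, $f=j^{-1}t_Pj$ and $k=1$; indeed $Jf_*J^{-1}=(jfj^{-1})_*=(t_P)_*$. So $A_Q$ is virtually abelian. Here $Y$ is a sphere with three ends, one being $x_1$ and at least one being a curve, as $m\ge4$. By Lemma 2(b) the third end is a point of order $2$. $\square$

So $j(x_1)$ is never single in a good decomposition. We now need a supply of good decompositions.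

## 9. Where $x_1$ can sit: groups of type $(0,m)$, $m\ge5$

**Step 1: a list of good decompositions.** The marked points of each kind $\circ$, $q$ may be placed in the corresponding positions in any order.

* Case 1: $(q,q\,|\,\circ,\bullet)$.
* Case 2: $(q,q|q|\circ,\circ)$ and $(q,q|\circ|\circ,q)$.
* Case 3: $(\circ,\circ|q|\circ,\bullet)$ and $(\circ,\bullet|\circ|\circ,q)$.
* Case 4: $(\circ,\circ|q|q|\circ,\circ)$ and $(\circ,q|\circ|\circ|\circ,q)$.
* Case 5: $(\circ,\circ|\circ|\circ|\circ,\bullet)$.
* Case 6: $(\circ,\circ|q|\circ|\circ|\circ,\circ)$.
* Case 7: $(\circ,\circ|\circ|\circ|\circ|\circ|\circ,\circ)$.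

To check goodness we look at the components without an end $\circ$ and verify that all their ends are even.

- Case 1: the only such component is $\{q,q,\beta_1\}$; $\beta_1$ has no branch point on its left.
- Case 2, first: the components are $\{q,q,\beta_1\}$ and $\{\beta_1,q,\beta_2\}$. To the left of $\beta_1$ there are only $q,q$, and to the left of $\beta_2$ only $q,q,q$: no branch points in either case (both branch points are on the right of $\beta_2$). So $\beta_1,\beta_2$ are even.
- Case 2, second: only $\{q,q,\beta_1\}$, with $\beta_1$ even as before.
- Case 3, first: only $\{\beta_1,q,\beta_2\}$; both curves have two branch points on their left. Second: every component has an end $\circ$.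
- Case 4, first: $\{\beta_1,q,\beta_2\}$ and $\{\beta_2,q,\beta_3\}$; all three curves have two branch points on their left. Second: every component has an end $\circ$.
- Case 5: every component has an end $\circ$.
- Case 6: only $\{\beta_1,q,\beta_2\}$; both curves have two branch points on their left.
- Case 7: every component has an end $\circ$.

**Step 2: cases 2, 4, 6, 7 do not occur for type $(0,m)$.** We look for a place for $j(x_1)$. In case 2, $q$ can be single (first decomposition) and so can each $\circ$ (second); likewise in case 4. In case 6 both $q$ and each $\circ$ can be single in the one decomposition listed, and in case 7 each $\circ$ can. So every marked point is single in some good decomposition, and Corollary 4 leaves no position for $j(x_1)$: contradiction.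

**Step 3: case 5 gives (1.3).** Every $\circ$ can be single, so $j(x_1)=\bullet$. In $(\circ,\circ|\circ|\circ|\circ,\bullet)$ the partner of $\bullet$ can be any $\circ$, so by Corollary 4 all five remaining points have order $2$. Thus $\Gamma$ has signature $(0,6;2,2,2,2,2,2)$ and $S=(2,1)$.

**Step 4: case 3 gives (1.4) or a cocompact group.** The point $q$ can be single (first decomposition), and so can every $\circ$ (second), so $j(x_1)=\bullet$. In $(\circ,\circ|q|\circ,\bullet)$ the partner of $\bullet$ can be any $\circ$. So the three points $j^{-1}(\circ)$ and $x_1$ have order $2$, and $\Gamma$ has signature $(0,5;2,2,2,2,\nu)$ with $\nu\in\{2,\infty\}$ and $S=(1,3)$. The Key Lemma says nothing about the last point, the one at $q$. The value $\nu=2$ is excluded by Lemma 5 in Section 11, which leaves (1.4).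

## 10. Groups of type $(1,2)$

When $m=5$ (cases 2 and 3), $\Gamma$ may also have type $(1,2)$. All finite orders are $2$, so the signature is $(1,2;2,2)$, which Lemma 5 will exclude, or $(1,2;2,\infty)$. In the latter case write $x_2$ for the puncture. The aim is to reduce to a five-pointed sphere and apply the Key Lemma again.

**Step 1: pass to the quotient of the torus.** Let $\iota$ be the conformal involution $z\mapsto x_1+x_2-z$ of the torus underlying $S_\Gamma$, which exchanges $x_1,x_2$. Its four fixed points are the solutions of $2z=x_1+x_2$; they are different from $x_1,x_2$. So $O=S_\Gamma/\iota$ is a sphere with five marked points: four branch points, each denoted $w$, and the image $y$ of $x_1,x_2$. The lifting map $\kappa':T(O)\to T(S_\Gamma)=T(\Gamma)$ of (F5) is biholomorphic onto $\mathrm{Fix}(\iota)$, a closed connected submanifold of dimension $2=\dim T(\Gamma)$, hence onto $T(\Gamma)$. As in the proof of Corollary 4, (F1) gives $J\kappa'=j_*$ for a homeomorphism $j:O\to B$.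

**Step 2: set up the Key Lemma.** Let $P$ be a good decomposition of $B$ (Section 9 provides one in both cases), $P'=j^{-1}(P)$, $Q$ the preimage of $P'$ in the torus, and $f$ the lift of $j^{-1}t_Pj$ supported near $Q$, a product of Dehn twists commuting with $\iota$, exactly as in Section 7. Then $f_*\kappa'=\kappa'(j^{-1}t_Pj)_*$, so
$$Jf_*J^{-1}=J\kappa'(j^{-1}t_Pj)_*\kappa'^{-1}J^{-1}=j_*(j^{-1}t_Pj)_*j_*^{-1}=(t_P)_* .$$

**Step 3: identify $Y$.** Every pants decomposition of a five-pointed sphere is linear, so $P'$ is of one of two kinds.

- $(w,w|y|w,w)$. Both curves have two branch points on each side, so each lifts to two curves. The disc on the $(w,w)$ side of $\beta_1$ lifts to an annulus, and so does the disc on the other side (an annulus punctured at $x_1,x_2$). Thus the lifts of $\beta_1$ cut the torus into annuli and are nonseparating; the same holds for $\beta_2$. So $Q$ consists of four nonseparating curves. The component $\{\beta_1,y,\beta_2\}$ has no odd end and lifts to two copies; $Y$ is the one with $x_1$, a sphere with ends $x_1$ and two boundary curves.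
- $(w,w|w|w,y)$. The first curve lifts to two nonseparating curves as before. The second, $\beta_2$, has one branch point on its right, so it lifts to one curve. The component $\{w,y,\beta_2\}$ has a connected double cover, a sphere with ends over $w$ (filled in), $x_1,x_2$ over $y$, and one boundary curve. This is $Y$: a sphere with ends $x_1$, $x_2$ and one boundary curve. The lift of $\beta_2$ bounds a disc with two distinguished points on one side and a one-holed torus on the other.

**Step 4: conclude.** In both cases the curves of $Q$ satisfy the assumption of Section 6. By Lemma 2(b), $A_Q\cong\mathbb Z_2*\mathbb Z$ (in the second case because $\nu_2=\infty$), which is not virtually abelian. This contradicts the Key Lemma. So $(1,2;2,\infty)$ does not occur.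

## 11. Compact quotients have too large a cohomological dimension

It remains, for $m=5$, to exclude cocompact groups. We recall the standard facts on the cohomological dimension $\mathrm{cd}$: it does not increase when passing to a subgroup; it is subadditive under extensions; free groups have $\mathrm{cd}\le1$; the fundamental group of a closed aspherical $n$-manifold has $\mathrm{cd}=n$.

**Lemma 5.** In cases 2 and 3, $\Gamma$ is not cocompact.

*Proof.* Suppose it is. The type is $(0,5)$ or $(1,2)$.

**Step 1: a group $\Gamma'\rtimes\mathbb Z^2$ in $\mathrm{Mod}(S)$.** Let $\alpha_1,\alpha_2$ be disjoint, non-isotopic, essential curves on $S_\Gamma$, and let $\omega_1,\omega_2$ be the lifts of their Dehn twists from Lemma 2(a) with $Q=\{\alpha_1,\alpha_2\}$. As homeomorphisms of $U$ they commute: their commutator is a lift of the identity, hence in $\Gamma$, and it is the identity on $\hat Y$. Choose a torsion-free subgroup of finite index in $\Gamma$ and let $\Gamma'$ be the intersection of all subgroups of that index. It is characteristic, torsion free and of finite index, so it is a closed surface group normalized by $\omega_1,\omega_2$.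

The two twists generate a group $\mathbb Z^2$ by (F6)(b), and it acts faithfully on $T(\Gamma)$: for type $(0,5)$ by (F1); for type $(1,2)$ because the kernel of the action of $\mathrm{Mod}(1,2)$ is finite (it lies in a point stabilizer) and $\mathbb Z^2$ is torsion free. Since $\Gamma'$ acts trivially on $T(\Gamma)$, an element $\gamma\omega_1^a\omega_2^b$ of the group $G=\langle\Gamma',\omega_1,\omega_2\rangle$ of homeomorphisms of $U$ acts trivially on $T(\Gamma)$ only if $a=b=0$. So $G=\Gamma'\rtimes\mathbb Z^2$. An element of $G$ acting trivially on $F(\Gamma)$ acts trivially on $T(\Gamma)$, so it lies in $\Gamma'$, so it is trivial by (F3). Hence $G\cong\theta(G)\subset\mathrm{Mod}(S)$.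

**Step 2: $\mathrm{cd}=4$ on one side.** Let $G$ act on $U\times\mathbb R^2$ by $\gamma(z,r)=(\gamma z,r)$ for $\gamma\in\Gamma'$ and $\omega_i(z,r)=(\omega_iz,r+\mathbf e_i)$. The action is free: an element fixing a point translates $r$ by $0$, so it lies in $\Gamma'$, which acts freely on $U$. It is properly discontinuous: for a compact set only finitely many translations of $r$ are relevant, and for each the proper discontinuity of $\Gamma'$ on $U$ leaves finitely many elements. It is cocompact: first move $r$ into $[0,1]^2$ and then move $z$ by $\Gamma'$ into a compact set. Since $U\times\mathbb R^2$ is contractible, every finite-index subgroup of $G$ is the fundamental group of a closed aspherical $4$-manifold and has cohomological dimension $4$.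

**Step 3: $\mathrm{cd}\le3$ on the other side.** By the Birman exact sequence, $\mathrm{PMod}(0,6)$ is an iterated extension of the free groups $F_4,F_3,F_2$, and $\mathrm{PMod}(1,3)$ is an iterated extension of $\mathrm{Mod}(1,1)\cong SL(2,\mathbb Z)$ by the free groups $\pi_1(S_{1,1})$ and $\pi_1(S_{1,2})$; moreover $SL(2,\mathbb Z)$ has a free subgroup of finite index. So $\mathrm{Mod}(0,6)$ and $\mathrm{Mod}(1,3)$, the groups of cases 2 and 3, have finite-index subgroups of cohomological dimension at most $3$. Intersecting with $\theta(G)$ gives a finite-index subgroup of $G$ of cohomological dimension at most $3$, which contradicts Step 2. $\square$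

This argument alone could not have replaced the Key Lemma: if $\Gamma$ is not cocompact, then $\Gamma'$ is free and $\mathrm{cd}(\Gamma'\rtimes\mathbb Z^2)\le1+2=3$, so no contradiction arises.

With Lemma 5, Sections 9 and 10 are complete: for $m\ge5$ only $(0,6;2,2,2,2,2,2)$ with $S=(2,1)$ and $(0,5;2,2,2,2,\infty)$ with $S=(1,3)$ remain.

## 12. Targets of dimension two: lattices instead of (F1)

Let $m=4$, so $S=(0,5)$ and $\Gamma$ has type $(0,4)$ or $(1,1)$, with all finite orders $2$. Corollary 4 is not available: $T(\Gamma)\cong T(0,4)\cong\mathbb H$ has the automorphism group $PSL(2,\mathbb R)$, so $J$ need not come from a homeomorphism. But the Key Lemma only asks that *some* power of $t_P$ be matched by a twist, and commensurability of lattices provides that.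

Signature $(0,4;2,2,2,2)$ does not satisfy the existence condition. So if $\Gamma$ is not as in (1.5), its signature is $(0,4;2,\infty,\infty,\infty)$ or $(1,1;2)$. **Suppose this.** Let $P=\{\beta\}$ be the good decomposition $(q,q|\circ,\bullet)$ of $B$, so that $t_P=t_\beta^2$.

**Step 1: two discrete groups on $T(B)$.** Let $D_1\subset\mathrm{Aut}\,T(\Gamma)\cong PSL(2,\mathbb R)$ be the image of $\mathrm{PMod}(S_\Gamma)$; it is a lattice by (F7). Each pure mapping class of $S_\Gamma$ is represented by a diffeomorphism that is the identity near the distinguished points. As in Lemma 2(a) it lifts to an element of $\mathrm{mod}\,\Gamma$. The lift preserves the fiber over $x_1$, so after composition with an element of $\Gamma$ the lift $\omega$ fixes $z_0$. Then $\omega e\omega^{-1}$ is the nontrivial element of $\mathrm{Stab}_\Gamma(z_0)\cong\mathbb Z_2$, so it equals $e$. Thus $\omega$ commutes with $e$, and $\theta(\omega)$ lies in the centralizer $C(\varepsilon)$.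

$C(\varepsilon)$ acts properly discontinuously on $T(S)$, hence on its closed invariant subset $\mathrm{Fix}(\varepsilon)\cong T(B)\cong\mathbb H$. So its image $\Lambda\subset\mathrm{Aut}\,T(B)\cong PSL(2,\mathbb R)$ is discrete. By (5), $\Lambda$ contains the lattice $JD_1J^{-1}$, which therefore has finite index in $\Lambda$, as one sees by comparing covolumes.

**Step 2: match a power of $t_P$ with a twist.** By (6), $\Lambda$ also contains $(t_\beta^2)_*$, the action of $M_\beta\in C(\varepsilon)$. By finite index, $(t_\beta^{2k})_*=J\delta J^{-1}$ for some $k\ge1$ and $\delta\in D_1$. As $(t_\beta)_*$ is parabolic by (F7), so is $\delta$, and by (F7) again $\delta=(t_\alpha^l)_*$ for an essential curve $\alpha$ on $S_\Gamma$ and some $l\ne0$.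

**Step 3: contradiction.** Apply the Key Lemma with $Q=\{\alpha\}$ and $f=t_\alpha^l$, for which $Jf_*J^{-1}=(t_P^k)_*$: $A_Q$ is virtually abelian. But for $(0,4;2,\infty,\infty,\infty)$, $Y$ is a sphere with ends $x_1$, a point of order $\infty$, and one boundary curve; for $(1,1;2)$, $\alpha$ is nonseparating and $Y$ is a sphere with ends $x_1$ and two boundary curves. In both cases $A_Q\cong\mathbb Z_2*\mathbb Z$, which is not virtually abelian.

So $\Gamma$ has signature $(0,4;2,2,2,\infty)$ or $(0,4;2,2,\infty,\infty)$, and the target is $T(0,5)\cong T(1,2)$.

By Lemma 1 and the list of types after (4), Sections 9–12 cover all possibilities in dimension at least two, and by (F2) the targets are as stated. **Theorem A is proved.** $\blacksquare$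

## 13. Torsion-free subgroups with the same Teichmüller space

The double cover of Section 2 is not an accident: in dimension at least two, it is the only way in which a Bers fiber space can be a Teichmüller space.

**Theorem B.** Let $\Gamma$ (with or without torsion) be such that $\dim T(\Gamma)\ge1$. The following are equivalent:

1. $F(\Gamma)\cong T(g',n')$ for some $(g',n')$;
2. $F(\Gamma)\cong F(\Gamma_0)$ for some torsion-free $\Gamma_0$;
3. $\Gamma$ contains a torsion-free subgroup $\Gamma_0$ of finite index with $\dim T(\Gamma_0)=\dim T(\Gamma)$;
4. $\Gamma$ is torsion free, or its signature is one of $(0,4;2,2,2,\infty)$, $(0,4;2,2,\infty,\infty)$, $(0,5;2,2,2,2,\infty)$, $(0,6;2,2,2,2,2,2)$.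

Moreover, if $\Gamma$ has torsion and these hold, regard the target as $T(0,5)$, $T(1,3)$ or $T(2,1)$. Then every isomorphism $F(\Gamma)\to T(g',n')$ carries the fibration $\pi:F(\Gamma)\to T(\Gamma)$ onto one of the forgetful fibrations $T(g',n')\to T(g',n'-1)$ (forgetting some puncture).

*Proof.* (2)⇒(1) is (1.1). (1)⇒(4) is Theorem A; type $(0,3)$ is excluded by $\dim T(\Gamma)\ge1$.

**(4)⇒(3): write down the subgroup.** If $\Gamma$ is torsion free, take $\Gamma_0=\Gamma$. Otherwise let $c_1,\dots,c_n$ be the standard generators ($c_1\cdots c_n=1$, $c_j^{\nu_j}=1$ if $\nu_j<\infty$), and let $\Gamma_0$ be the kernel of the homomorphism to $\mathbb Z_2$ that sends the generators in the second column to $1$ and the others to $0$: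

|signature of $\Gamma$|generators sent to $1$|$\Gamma_0$|$\dim T(\Gamma)=\dim T(\Gamma_0)$|
|-|-|-|-|
|$(0,4;2,2,2,\infty)$|all|type $(1,1)$, one puncture|1|
|$(0,4;2,2,\infty,\infty)$|$c_1,c_2$|type $(0,4)$, four punctures|1|
|$(0,5;2,2,2,2,\infty)$|$c_1,\dots,c_4$|type $(1,2)$, two punctures|2|
|$(0,6;2,2,2,2,2,2)$|all|type $(2,0)$|3|

In each row an even number of generators goes to $1$, so the homomorphism is well defined. The third column is the double cover of the sphere branched over the corresponding points: a branched order-2 point lifts to an ordinary point, a branched puncture to one puncture, an unbranched puncture to two. Every elliptic element is conjugate to some $c_j$ with $\nu_j=2$, and all of these map to $1$; so $\Gamma_0$ is torsion free.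

**(3)⇒(2): the inclusion of Teichmüller spaces is onto.** A Beltrami coefficient for $\Gamma$ is one for $\Gamma_0$, and equivalence is defined by $w_\mu|_L$ in both cases. So we have an injective holomorphic map $T(\Gamma)\to T(\Gamma_0)$ between connected manifolds of equal dimension; such a map is open and biholomorphic onto its image. It is also isometric for the Teichmüller metrics: by Teichmüller's theorem the distance between two points is realized by a Teichmüller map, with coefficient $k\bar\varphi/|\varphi|$ relative to the first point, where $\varphi$ is an integrable holomorphic quadratic differential for the (deformed) group $\Gamma$. The same coefficient is a Teichmüller coefficient for the (deformed) group $\Gamma_0$, because $\varphi$ stays integrable modulo $\Gamma_0$, the index being finite. So it realizes the distance there too, with the same $k$. As $T(\Gamma)$ is complete, the image is closed. Being open and closed in a connected space, it is everything. So the map is biholomorphic. Since the fiber $w^t(U)$ is defined by $t$ alone, $F(\Gamma)=F(\Gamma_0)$ with the same projection.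

**Last statement, three of the signatures.** Let $\Gamma_0$, of type $(g_0,n_0)$, be as in the table. The isomorphism (1.1) for $\Gamma_0$ is $\Phi_0:F(\Gamma)=F(\Gamma_0)\to T(g_0,n_0+1)$, and it carries $\pi$ to a forgetful map by (F3). For $(g_0,n_0+1)=(2,1),(1,3),(0,5)$, any other isomorphism onto this space is $\Phi_0$ followed by an automorphism, that is, by an element of $\mathrm{Mod}$ (F1), and $\mathrm{Mod}$ permutes the forgetful fibrations.

**Last statement, signature $(0,4;2,2,2,\infty)$.** Here $\Phi_0$ maps to $T(1,2)\cong T(0,5)$, and it remains to see that the fibers of $T(1,2)\to T(1,1)$ are fibers of a forgetful map of $T(0,5)$. The isomorphism $T(1,2)\cong T(0,5)$ divides a torus $E$ with punctures $p_1,p_2$ by the involution $z\mapsto p_1+p_2-z$. Let $y$ be the image of $p_1,p_2$. Along a fiber of $T(1,2)\to T(1,1)$ the torus $E$ is fixed and only $p_2$ moves relative to $p_1$. The branch points of the quotient are the images of the solutions $r$ of $2r=p_1+p_2$, a translate of the 2-torsion. Translating by one such $r$ turns the involution into $z\mapsto-z$ and its fixed points into the 2-torsion. So the quotient sphere with its four branch points has constant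 conformal class. The corresponding point of $T(0,4)$ (forgetting $y$) varies continuously over the connected fiber and stays in one orbit of $\mathrm{Mod}(0,4)$, a discrete set; so it is constant.

So each fiber of $T(1,2)\to T(1,1)$ lies in a fiber of the forgetful map $T(0,5)\to T(0,4)$. By (F3) both kinds of fibers are copies of domains $w^t(U)$: closed connected one-dimensional submanifolds. So they coincide. Thus one isomorphism $F(\Gamma)\to T(0,5)$ carries $\pi$ to a forgetful fibration, and by (F1) for $T(0,5)$ every other one does so, as before. $\blacksquare$
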